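\title{Bounded Window Mean-Payoff Games Are Undecidable in Three Dimensions}

\begin{abstract}
In a bounded window mean-payoff game two players move a token along the edges of a finite graph with weights in $\mathbb Z^k$. The first player wants a bound $\ell$ such that, from some point on, the sum of the weights started at any position becomes nonnegative within $\ell$ steps, in every dimension. We prove that it is undecidable whether the first player wins, already for $k=3$ and weights in $\{-1,0,1\}$. The first player simulates a counter machine again and again, and the counters are the depths of the windows that are currently open. We also prove that these games are determined and that the first player, when she wins, wins with finite memory and with one bound for all plays, so the problem is $\Sigma^0_1$-complete for every fixed $k\ge3$ and for arbitrary $k$. If only one player has choices, the problem is decidable for all $k$. Two-player games with $k=2$ are not settled here.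
\end{abstract}

\section{Window objectives and the results}\label{sec:intro}

\subsection*{Games}
A \emph{game} is a tuple $G=(S_1,S_2,E,k,w)$. The finite set of states $S=S_1\cup S_2$ is split into the states $S_1$ of player $\mathcal P_1$ (``she'') and the states $S_2$ of player $\mathcal P_2$ (``he''), with $S_1\cap S_2=\emptyset$. The edge relation $E\subseteq S\times S$ gives every state at least one successor, $k\ge1$ is the dimension, and $w\colon E\to\mathbb Z^k$ is the weight function, with coordinates $w_1,\dots,w_k$. A \emph{play} is an infinite sequence $\pi=s_0s_1s_2\ldots$ with $(s_i,s_{i+1})\in E$ for all $i$. A \emph{strategy} of a player maps every finite prefix of a play that ends in one of the player's states to a successor of that state, and a play is \emph{consistent} with the strategy if it takes this successor after every such prefix. A strategy has \emph{finite memory} if its choice depends only on the current state and on an element of a finite set that is updated along each edge by a fixed rule.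

An \emph{objective} is a set $\Omega$ of plays. We say that $\mathcal P_1$ \emph{wins} $\Omega$ from $s_0$ if she has a strategy $\lambda_1$ such that, for every strategy $\lambda_2$ of $\mathcal P_2$, the resulting play from $s_0$ lies in $\Omega$; this says that every play from $s_0$ consistent with $\lambda_1$ lies in $\Omega$. We say that $\mathcal P_2$ \emph{defeats} $\Omega$ from $s_0$ if he has a strategy such that no play from $s_0$ consistent with it lies in $\Omega$. At most one of the two happens. The game is \emph{determined} if one of them always does.

\subsection*{Windows}
For $i<j$ put $w(\pi[i,j])=\sum_{m=i}^{j-1}w(s_m,s_{m+1})$. At every position $i$ and in every dimension $t$ a \emph{window} is opened; it \emph{closes within $\ell$ steps} if $w_t(\pi[i,i+m])\ge0$ for some $m$ with $1\le m\le\ell$. Position $i$ is \emph{$\ell$-good} if all $k$ windows opened at $i$ close within $\ell$ steps, where $m$ may differ between dimensions. For $\ell\ge1$, the \emph{direct fixed window objective} $\mathrm{DirFix}(\ell)$ is the set of plays in which every position is $\ell$-good, and the \emph{fixed window objective} $\mathrm{FixWMP}(\ell)$ is the set of plays that have a suffix in $\mathrm{DirFix}(\ell)$, that is, in which all but finitely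 many positions are $\ell$-good. The \emph{bounded window mean-payoff objective} is
\[
\mathrm{BndWMP}=\bigcup_{\ell\ge1}\mathrm{FixWMP}(\ell),
\]
so the bound $\ell$ may depend on the play. An $\ell$-good position is $\ell'$-good for all $\ell'\ge\ell$. This gives the criterion by which we shall exclude plays:
\begin{equation}\label{eq:crit}
\text{if $i_r\to\infty$ and $i_r$ is not $r$-good for all large $r$, then $\pi\notin\mathrm{BndWMP}$.}
\end{equation}
Indeed, for each $\ell$ the positions $i_r$ with large $r\ge\ell$ are infinitely many positions that are not $\ell$-good.

A condition on the long-run average of the weights tolerates losses that take longer and longer to be recovered. The window objectives measure exactly this delay: a play is in $\mathrm{BndWMP}$ when, from some point on, every loss in every dimension is recovered after a bounded number of steps.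

\subsection*{The problem}
The \emph{bounded window problem} asks, for a game $G$ of arbitrary dimension $k$ and a state $s_0$, whether $\mathcal P_1$ wins $\mathrm{BndWMP}$ from $s_0$. It is known to be non-primitive-recursive hard, it is decidable for $k=1$ \cite{CDRR15}, and the question whether it is decidable in general is posed in \cite{Windows}.

The simplest cases point toward decidability. For a fixed $\ell$, whether a position is $\ell$-good depends on $\ell$ edges only, so $\mathrm{FixWMP}(\ell)$ is a finite-state condition and its winner can be computed (Section~\ref{sec:upper}); a computable bound on the values of $\ell$ that need to be tried would decide the problem. One dimension is decidable, and so are games with one player (Section~\ref{sec:oneplayer}). Finally, although the accumulated weights resemble counters, the graph does not see them: no move is ever enabled or disabled by their values, so there is no evident way to test a counter for zero, which is what makes counter machines undecidable. Nevertheless the problem is undecidable. Counter machines are recalled in Section~\ref{sec:game}.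

\begin{theorem}\label{thm:undec}
From a $2$-counter machine $M'$ one can compute a game with $k=3$ and weights in $\{-1,0,1\}$ and a state $s_0$ such that:
\begin{enumerate}
\item[(a)] if $M'$ halts, there are a number $K$ and a finite-memory strategy of $\mathcal P_1$ such that all plays from $s_0$ consistent with it lie in $\mathrm{DirFix}(K)$;
\item[(b)] if $M'$ does not halt, $\mathcal P_1$ does not win $\mathrm{BndWMP}$ from $s_0$.
\end{enumerate}
Consequently the bounded window problem is undecidable, even when restricted to weights in $\{-1,0,1\}$ and to any fixed dimension $k\ge3$. The same holds for the direct version, whether $\mathcal P_1$ wins $\bigcup_\ell\mathrm{DirFix}(\ell)$, and for the uniform versions, whether there is $\ell$ such that $\mathcal P_1$ wins $\mathrm{DirFix}(\ell)$, respectively $\mathrm{FixWMP}(\ell)$.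
\end{theorem}

A set of inputs is \emph{recursively enumerable}, or $\Sigma^0_1$, if some algorithm halts exactly on its members. It is \emph{$\Sigma^0_1$-complete} if, moreover, every $\Sigma^0_1$ set $X$ many-one reduces to it, that is, some computable map sends members of $X$ to members and non-members to non-members.

\begin{theorem}\label{thm:upper}
For every game $G$ and state $s_0$, $\mathcal P_1$ wins $\mathrm{BndWMP}$ from $s_0$ if and only if there is $\ell$ such that she wins $\mathrm{FixWMP}(\ell)$ from $s_0$. In that case she wins with finite memory; otherwise $\mathcal P_2$ defeats $\mathrm{BndWMP}$ from $s_0$, so the game is determined. The bounded window problem is $\Sigma^0_1$-complete, for every fixed $k\ge3$ and for arbitrary $k$, and no computable function of $(G,s_0)$ bounds the least sufficient $\ell$.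
\end{theorem}

\begin{theorem}\label{thm:one}
Restricted to games with $S_2=\emptyset$, or to games with $S_1=\emptyset$, the bounded window problem is decidable for all $k$.
\end{theorem}

We do not settle the case $k=2$ for two-player games.

The proof of Theorem~\ref{thm:undec} rests on the fact that a play can leave $\mathrm{BndWMP}$ in two ways: its open windows become deeper and deeper, or they stay open longer and longer. A player who simulates a counter machine can cheat in two ways as well: she can decrement a counter that is zero, or claim that a positive counter is zero. The game punishes the first cheat by depth and the second by duration. Section~\ref{sec:excess} makes depth and duration precise, Section~\ref{sec:game} builds the game, Sections~\ref{sec:halt} and~\ref{sec:nohalt} give the strategies of the two players, and Section~\ref{sec:machines} prepares the machines and completes the proof.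

\section{The excess of a play}\label{sec:excess}

Infinitely many windows are opened along a play, and we want one number per dimension that controls them all. Fix a play $\pi$ and a dimension $t$, and put
\[
\Sigma_0=0,\qquad \Sigma_j=w_t(\pi[0,j]),\qquad H_j=\max_{i\le j}\Sigma_i,\qquad D_j=H_j-\Sigma_j\ge0 .
\]
We call $D_j$ the \emph{excess} in dimension $t$ at time $j$; it is the distance from the running sum down from its highest value so far. The window opened at $i$ is \emph{closed by time $j$} if $\Sigma_m\ge\Sigma_i$ for some $m$ with $i<m\le j$. Since $H_{j+1}=\max(H_j,\Sigma_{j+1})$, we have $D_0=0$ and
\begin{equation}\label{eq:rec}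
D_{j+1}=\max\bigl(D_j+u_t(s_j,s_{j+1}),\,0\bigr),\qquad\text{where } u=-w .
\end{equation}
We call $u$ the \emph{effect} of an edge. The excess is thus a counter to which each edge adds its effect, except that it cannot become negative. If $D_j+u_t(s_j,s_{j+1})<0$, the edge is \emph{truncated} in dimension $t$. Both players can compute the excesses from the prefix played so far.

\begin{lemma}\label{lem:excess}
Fix a play $\pi$ and a dimension $t$.
\begin{enumerate}
\item[(a)] If $i<j$ and $D_j=0$, the window opened at $i$ is closed by time $j$.
\item[(b)] Let $a<p$, $D_a=0$ and $D_p>0$, and suppose that the $r$ edges taken at times $p,\dots,p+r-1$ have weight $0$ in dimension $t$. Then there is $i$ with $a\le i<p$ whose window is not closed by time $p+r$; in particular $i$ is not $r$-good.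
\item[(c)] If $\pi\in\mathrm{BndWMP}$, the sequence $(D_j)_j$ is bounded.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\Sigma_j=H_j\ge\Sigma_i$.

(b) Let $i$ be the largest index in $[0,p]$ with $\Sigma_i=H_p$. Then $i<p$ because $D_p>0$. Since $D_a=0$, we have $\Sigma_a\ge\Sigma_m$ for all $m\le a$, so if the maximum $H_p$ is attained at an index below $a$ it is also attained at $a$; hence $i\ge a$. For $i<m\le p$ we have $\Sigma_m<\Sigma_i$ by the choice of $i$, and for $p\le m\le p+r$ we have $\Sigma_m=\Sigma_p<\Sigma_i$. As $i+r<p+r$, the window does not close within $r$ steps.

(c) Let all positions from $i_0$ on be $\ell$-good, and let $\|w\|$ be the largest absolute value of a weight. For $j\ge i_0$ let $i$ be the largest index in $[i_0,j]$ at which $\Sigma$ attains its maximum on $[i_0,j]$. Then $\Sigma_m<\Sigma_i$ for $i<m\le j$, and $i$ is $\ell$-good, so $j-i<\ell$ and $\Sigma_i-\Sigma_j\le\ell\|w\|$. Further $H_j=\max(H_{i_0},\Sigma_i)\le\Sigma_i+D_{i_0}$, because $H_{i_0}=\Sigma_{i_0}+D_{i_0}$ and $\Sigma_{i_0}\le\Sigma_i$. So $D_j\le\ell\|w\|+D_{i_0}$ for all $j\ge i_0$.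
\end{proof}

Part (a) is the tool of $\mathcal P_1$: if every excess returns to $0$ at bounded intervals, all windows close in bounded time. Parts (b) and (c) are the tools of $\mathcal P_2$, duration and depth. Part (c) also explains the name of the objective: $\Sigma_j=H_j-D_j\ge-D_j$, so a play in $\mathrm{BndWMP}$ has $\liminf_j\Sigma_j/j\ge0$ in every dimension. The converse of (c) fails.

\begin{example}\label{ex:stall}
Let $k=1$, $S_1=\{a\}$, $S_2=\{b\}$, with edges $a\to b$, $b\to b$, $b\to a$ of weights $-1$, $0$, $+1$. In every play from $a$ we have $\Sigma_j=0=D_j$ at $a$, and $\Sigma_j=-1$, $D_j=1$ at $b$. If $\mathcal P_2$ loops $r$ times at his $r$-th visit to $b$, the window opened at the $r$-th visit to $a$ needs $r+2$ steps to close, and the play is outside $\mathrm{BndWMP}$ by \eqref{eq:crit}, although the excess is at most $1$. If he loops forever, the excess is $1$ forever, but all weights are eventually $0$ and the play is in $\mathrm{FixWMP}(1)$: a positive excess harms $\mathcal P_1$ only when it comes from a recent window, and this is the role of the time $a$ in Lemma~\ref{lem:excess}(b). Note that $\mathcal P_2$ needs infinite memory here. A finite-memory strategy determines a single play, which is eventually periodic with some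 period $p$; since $\Sigma_j$ depends only on the state, $\Sigma_{j+p}=\Sigma_j$ for large $j$, and the play is in $\mathrm{FixWMP}(p)$.
\end{example}

The loop at $b$ is a zero test in disguise: stalling there wins for $\mathcal P_2$ when a recent window is open, and would gain him nothing if the excess were $0$.

\section{A game that simulates a counter machine}\label{sec:game}

\subsection*{Counter machines}
An \emph{$n$-counter machine} $M$ has a finite set $Q$ of states, an initial state $q_0$, a halting state $q_h\ne q_0$, counters $c_1,\dots,c_n$ with values in $\{0,1,2,\dots\}$, and one instruction for each $q\ne q_h$, of one of two forms: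
\begin{itemize}
\item $\mathrm{inc}(j,q')$: increment $c_j$ and go to $q'$;
\item $\mathrm{dec}(j,q',q'')$: if $c_j=0$ go to $q'$, otherwise decrement $c_j$ and go to $q''$.
\end{itemize}
A \emph{configuration} is a pair $(q,c)$ of a state and a vector of counter values. It determines a unique run, which is infinite or ends in $q_h$. The machine \emph{halts} if its run from $(q_0,0)$ reaches $q_h$. It is undecidable whether a $2$-counter machine halts \cite{Minsky}. The proof is a computable translation of the halting problem for Turing machines, so the set of halting $2$-counter machines is $\Sigma^0_1$-complete. We shall need the following property.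
\begin{description}
\item[(U)] For every configuration $(q,c)$, reachable from $(q_0,0)$ or not, if the run from $(q,c)$ is infinite then its counter values are unbounded.
\end{description}

\subsection*{What the game has to enforce}
Let $\mathcal P_1$ execute the instructions, and let the excess $x_j$ in a dimension $j$ stand for $c_j$. Three difficulties arise.

First, halting is a finite event and $\mathrm{BndWMP}$ ignores finite prefixes. So on reaching $q_h$ the machine is restarted with zero counters. A halting run can be repeated forever with bounded excesses, while under (U) an infinite run makes them unbounded.

Second, at an instruction $\mathrm{dec}(j,q',q'')$ she may choose $q'$ although $x_j>0$. So the choice of $q'$ is a \emph{claim} that $\mathcal P_2$ may \emph{challenge} by stalling as in Example~\ref{ex:stall}. The same right is given to him at each restart, for the claim that all counters are zero.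

Third, she may choose $q''$ although $x_j=0$; by \eqref{eq:rec} the excess just stays $0$. Stalling cannot punish this, since no window is open in dimension $j$. We add one dimension, the \emph{reservoir}, with excess $y$, and let every edge of $\mathcal P_1$ that lowers one excess raise another. A \emph{transfer} $\alpha\to\beta$, for distinct $\alpha,\beta\in\{y,x_1,\dots,x_n\}$, is an edge with effect $-1$ on $\alpha$, effect $+1$ on $\beta$ and effect $0$ elsewhere; a \emph{neutral} edge has effect $0$ everywhere. For the \emph{total} $T=y+x_1+\dots+x_n$, equation \eqref{eq:rec} gives:
\begin{equation}\label{eq:total}
\text{a transfer $\alpha\to\beta$ leaves $T$ unchanged if $\alpha\ge1$, and raises $T$ by $1$ if $\alpha=0$.}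
\end{equation}
The second case is the case of truncation. A false decrement therefore leaves a trace in $T$ that $\mathcal P_1$ cannot erase.

\subsection*{The game $G_M$}
Let $M$ be an $n$-counter machine, $n\ge1$. The game $G_M$ has $k=n+1$ dimensions, named after their excesses $y,x_1,\dots,x_n$. Edges are described by their effects. The states of $\mathcal P_1$ and their edges are:
\begin{itemize}
\item $q\in Q$ with instruction $\mathrm{inc}(j,q')$: a transfer $y\to x_j$ leading to $q'$;
\item $q\in Q$ with instruction $\mathrm{dec}(j,q',q'')$: a transfer $x_j\to y$ leading to $q''$, and a neutral edge to $Z_{j,q'}$ (the claim $x_j=0$);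
\item $q_h$: a neutral edge to $R_0$;
\item $R_0$: a self-loop that is a transfer $y\to x_1$, and a neutral edge to $R_1$;
\item $R_j$, $1\le j\le n$: a self-loop that is a transfer $x_j\to y$, and a neutral edge to $R_{j+1}$, or to $V_1$ if $j=n$.
\end{itemize}
The states of $\mathcal P_2$ and their edges are:
\begin{itemize}
\item $Z_{j,q'}$, for each pair $(j,q')$ occurring in an instruction $\mathrm{dec}(j,q',q'')$: neutral edges to $q'$ and to $C_j$;
\item $V_j$, $1\le j\le n$: neutral edges to $C_j$ and to $V_{j+1}$, or to $q_0$ if $j=n$;
\item $C_j$, $1\le j\le n$: a self-loop with effect $0$ on $x_j$ and $-1$ on all other excesses, and a neutral edge to $A$;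
\item $A$: a self-loop with effect $-1$ on all excesses, and a neutral edge to $R_0$.
\end{itemize}
The initial state is $R_0$. The letters stand for reset, zero claim, verification, challenge and amnesty. All weights lie in $\{-1,0,1\}$, every state has a successor, edges with the same source have different targets, and $G_M$ is computable from $M$. A move from $Z_{j,q'}$ or $V_j$ to $C_j$ is a \emph{challenge}. Figure~\ref{fig:game} shows a complete instance.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, font=\small,
  one/.style={draw,circle,minimum size=7.5mm,inner sep=0pt},
  two/.style={draw,rectangle,minimum size=7mm,inner sep=2pt}]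
\node[one] (R0) at (0,0) {$R_0$};
\node[one] (R1) at (1.8,0) {$R_1$};
\node[two] (V) at (3.6,0) {$V_1$};
\node[one] (q0) at (5.4,0) {$q_0$};
\node[two] (Z) at (7.2,0) {$Z_{1,q_1}$};
\node[one] (q1) at (9,0) {$q_1$};
\node[one] (qh) at (5.4,2.1) {$q_h$};
\node[two] (C) at (5.4,-1.7) {$C_1$};
\node[two] (A) at (1.8,-1.7) {$A$};
\draw[->] (R0) -- (R1); \draw[->] (R1) -- (V); \draw[->] (V) -- (q0);
\draw[->] (q0) -- (Z); \draw[->] (Z) -- (q1);
\draw[->] (q0) -- node[right] {$x\to y$} (qh);
\draw[->] (qh) -- (-0.9,2.1) -- (-0.9,0) -- (R0);
\draw[->] (V) -- (C); \draw[->] (Z) -- (C); \draw[->] (C) -- (A); \draw[->] (A) -- (R0);
\path[->] (R0) edge[loop above] node {$y\to x$} (R0)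
  (R1) edge[loop above] node {$x\to y$} (R1)
  (q1) edge[loop above] node {$y\to x$} (q1)
  (C) edge[loop below] node {$y\downarrow$} (C)
  (A) edge[loop below] node {$x\downarrow,\ y\downarrow$} (A);
\end{tikzpicture}
\caption{The two-dimensional game $G_M$ for the $1$-counter machine with instructions $\mathrm{dec}(1,q_1,q_h)$ at $q_0$ and $\mathrm{inc}(1,q_1)$ at $q_1$. Circles belong to $\mathcal P_1$, boxes to $\mathcal P_2$, and play starts in $R_0$. A label $\alpha\to\beta$ means weight $+1$ in dimension $\alpha$ and $-1$ in dimension $\beta$; a label $\alpha\downarrow$ means weight $+1$ in dimension $\alpha$. All other weights are $0$.}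
\label{fig:game}
\end{figure}

\begin{proposition}\label{prop:main}
Let $M$ be an $n$-counter machine.
\begin{enumerate}
\item[(a)] If $M$ halts, there are a number $K$ and a finite-memory strategy of $\mathcal P_1$ in $G_M$ such that all plays from $R_0$ consistent with it lie in $\mathrm{DirFix}(K)$.
\item[(b)] If $M$ has property \textup{(U)} and does not halt, $\mathcal P_2$ defeats $\mathrm{BndWMP}$ from $R_0$ in $G_M$.
\end{enumerate}
\end{proposition}

The whole mechanism is visible for $n=1$; we write $x=x_1$.

\begin{example}[a halting machine]\label{ex:halt}
Let $M$ have the instructions $\mathrm{inc}(1,q_1)$ at $q_0$ and $\mathrm{dec}(1,q_h,q_1)$ at $q_1$. Its run is $(q_0,0),(q_1,1),(q_1,0),(q_h,0)$. Let $\mathcal P_1$ take a self-loop or a decrement edge exactly when the excess that it lowers is positive, and let $\mathcal P_2$ never challenge. With $Z=Z_{1,q_h}$ the play begins as follows.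
{\setlength{\arraycolsep}{3.5pt}
\[
\begin{array}{c|ccccccccccccccc}
\text{time}&0&1&2&3&4&5&6&7&8&9&10&11&12&13&14\\ \hline
\text{state}&R_0&R_1&V_1&q_0&q_1&q_1&Z&q_h&R_0&R_0&R_1&R_1&V_1&q_0&q_1\\
y&0&0&0&0&0&1&1&1&1&0&0&1&1&1&0\\
x&0&0&0&0&1&0&0&0&0&1&1&0&0&0&1
\end{array}
\]}%
The first increment is truncated in $y$ and raises $T$ to $1$, the largest counter value of the run. Afterwards $T$ is constant, the play repeats with period $10$ from time $4$ on, and each excess is $0$ in each period.
\end{example}

\begin{example}[a machine that does not halt]\label{ex:nohalt}
The machine of Figure~\ref{fig:game} goes from $(q_0,0)$ to $q_1$ and increments forever; it satisfies (U), since every infinite run ends in the loop at $q_1$. Let $\mathcal P_2$ challenge exactly when $x>0$. At each passage from $R_0$ to the machine, $\mathcal P_1$ has three options. She can arrive at $q_0$ with $x=0$ and claim $x=0$; then she is caught in $q_1$, where $x\to\infty$. She can arrive with $x=0$ and move to $q_h$; the transfer is truncated and $T$ grows by $1$. Or she can prepare a genuine decrement by leaving $R_1$ with $x>0$; then $\mathcal P_2$ challenges at $V_1$, stalls $r$ steps in $C_1$ if this is the $r$-th challenge, and clears both excesses in $A$. The first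 option loses by depth. If the third is taken infinitely often, she loses by duration. Otherwise she eventually stays in a loop at $R_0$ or $R_1$, which drives an excess to infinity, or takes the second option forever, so that $T\to\infty$; again she loses by depth.
\end{example}

\begin{example}[why (U) concerns all configurations]\label{ex:U}
Let $M$ have the instructions $\mathrm{dec}(1,q_1,q_2)$ at $q_0$, $\mathrm{inc}(1,q_1)$ at $q_1$, $\mathrm{inc}(1,q_3)$ at $q_2$ and $\mathrm{dec}(1,q_h,q_2)$ at $q_3$. The run from $(q_0,0)$ is infinite and unbounded, but the run from the unreachable configuration $(q_2,0)$ is infinite and bounded. In $G_M$ let $\mathcal P_1$ never loop at $R_0,R_1$ and always take decrement edges. Until $q_0$ is reached all weights are nonnegative, and from $q_0$ on the play is $q_0q_2q_3q_2q_3\ldots$, in which the transfers $x\to y$ and $y\to x$ alternate, so that any two consecutive edges have total weight $0$. Thus $\mathcal P_1$ wins $\mathrm{DirFix}(2)$ with one false decrement, although $M$ does not halt.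
\end{example}

\begin{remark}\label{rem:design}
The remaining features of $G_M$ have the following reasons. The loop at $C_j$ lowers all excesses other than $x_j$, so that an unjustified challenge closes windows instead of prolonging them. Still $\mathcal P_2$ may challenge at $V_1$ and return to $R_0$ at once, without looping, as often as he likes. So $\mathcal P_1$ must be able to bring every excess to $0$ between $R_0$ and $V_1$: this is why the states $V_j$ come after all states $R_j$, and why $R_0$ exists. The loop at $R_0$ is a transfer, not a plain decrease of $y$, because otherwise she could erase the trace of her false decrements. Finally, $A$ lets $\mathcal P_2$ make sure that the excess at the next challenge comes from a new window. If $C_j$ led directly to $R_0$, she could loop once at $R_0$ and never loop again; against an opponent who challenges every false claim, $x_1=1$ forever, all later weights are nonnegative, and the play is in $\mathrm{FixWMP}(1)$.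
\end{remark}

\section{If the machine halts: the honest strategy}\label{sec:halt}

We prove Proposition~\ref{prop:main}(a); property (U) is not used. Let the run of $M$ from $(q_0,0)$ reach $q_h$ after $\tau$ steps, and let $N$ be the maximum of $c_1+\dots+c_n$ along it. The strategy of $\mathcal P_1$ is that of Example~\ref{ex:halt}: at $R_0$ she loops if and only if $y>0$; at $R_j$ with $j\ge1$ she loops if and only if $x_j>0$; at a state with instruction $\mathrm{dec}(j,q',q'')$ she moves to $q''$ if $x_j>0$ and to $Z_{j,q'}$ if $x_j=0$. Her other states have one successor. By Lemma~\ref{lem:excess}(a) it suffices to show that every excess returns to $0$ at bounded intervals, whatever $\mathcal P_2$ does.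

Fix a consistent play from $R_0$. Cut it at time $0$, at the times when $R_0$ is entered from $q_h$ or $A$, and at the times when a state $C_j$ is entered by a challenge. This splits the times into \emph{segments} $[s,s')$. A segment that begins in $R_0$ is a \emph{round}, and one that begins in some $C_j$ is a \emph{dispute}. A dispute is infinite or is followed by a round. Put
\[
L=2N+2n+2\tau+2 .
\]

\medskip\noindent\emph{Claim 1. Suppose $T\le N$ at the beginning $s$ of a round. Then the round $[s,s')$ has $s'-s\le L$, every excess is $0$ at some time in $[s,s')$, $T\le N$ at all times in $[s,s']$, and if the round ends with a challenge into $C_j$ then $x_j=0$ at time $s'$.}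

\medskip
At $R_0$ she loops $y\le N$ times and leaves with $y=0$. At $R_1,\dots,R_n$ she then loops $x_1+\dots+x_n\le N$ times in all, and leaves $R_j$ with $x_j=0$; the loops at later states $R_{j'}$ do not change $x_j$. None of these transfers is truncated, so $T$ is unchanged by \eqref{eq:total}. Thus $V_1$ is reached after at most $2N+n+1$ steps, with $x=(x_1,\dots,x_n)=0$, and by then every excess has been $0$. No challenge is possible before $V_1$, so all this happens inside the round. A challenge at some $V_j$ occurs with $x=0$. Otherwise $q_0$ is entered after $n$ further steps with $x=0$, and we show by induction that, until a challenge, the pair of the machine state and $x$ follows the run of $M$ from $(q_0,0)$, with $T\le N$. At $\mathrm{inc}(j,q')$ the transfer $y\to x_j$ increments $x_j$; if $y\ge1$ then $T$ is unchanged, and if $y=0$ the new value of $T$ is the sum of the counters in the next configuration of the run, which is at most $N$. At $\mathrm{dec}(j,q',q'')$ with $x_j>0$ the transfer $x_j\to y$ decrements $x_j$ and keeps $T$. With $x_j=0$ she moves to $Z_{j,q'}$, from where the play goes on to $q'$ or to $C_j$ by a neutral edge, so with $x_j=0$. Each step of $M$ costs at most two edges, and one more edge leads from $q_h$ to $R_0$.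 The round has at most $(2N+n+1)+n+2\tau+1=L$ steps. This proves Claim 1.

\medskip\noindent\emph{Claim 2. Suppose $T\le N$ and $x_j=0$ at the beginning $s$ of a dispute $[s,s')$ that begins in $C_j$. Then $T\le N$ throughout the dispute and at time $s'$ if $s'$ is finite, and all excesses are $0$ at every time $m$ with $s+N+1\le m<s'$.}

\medskip
No edge leaving $C_j$ or $A$ has a positive effect, so no excess increases and $x_j$ stays $0$. Between times $s$ and $m<s'$ the only edge that is not a self-loop is the edge from $C_j$ to $A$, so at least $N$ self-loops are taken if $m\ge s+N+1$. Each of them lowers by $1$ every positive excess other than $x_j$, and these excesses were at most $N$. This proves Claim 2.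

\medskip
At time $0$ we have $T=0$, so by induction the hypotheses of the claims hold for all segments, and $T\le N$ at all times. Hence the excess vector ranges over the finite set $\{0,\dots,N\}^{n+1}$, and the strategy, which depends only on this vector and the current state, has finite memory, updated by \eqref{eq:rec}.

Put $K=2L+N+1$, and fix a time $i$ and a dimension $t$. We find a time in $(i,i+K]$ at which the excess in $t$ is $0$.
\begin{itemize}
\item Let $i$ lie in a dispute $[s,s')$. If $i+N+1<s'$, the time $i+N+1$ works by Claim 2. Otherwise a round begins at $s'$ with $i<s'\le i+N+1$, and Claim 1 gives a zero in $[s',s'+L)$. In both cases there is a zero in $(i,i+N+1+L]$.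
\item Let $i$ lie in a round $[s,s')$, so $i<s'\le i+L$. If a round begins at $s'$, there is a zero in $[s',s'+L)$. If a dispute begins at $s'$, the previous case applied to $s'$ gives a zero in $(s',s'+N+1+L]$.
\end{itemize}
By Lemma~\ref{lem:excess}(a) every position is $K$-good, and $K$ depends only on $M$. This proves Proposition~\ref{prop:main}(a).

\section{If the machine does not halt: the punishing strategy}\label{sec:nohalt}

We prove Proposition~\ref{prop:main}(b). The strategy of $\mathcal P_2$ is: at $Z_{j,q'}$ and at $V_j$, challenge if and only if $x_j>0$; after the $r$-th challenge of the play, loop exactly $r$ times at the state $C_j$ just entered and then move to $A$; at $A$, loop until all excesses are $0$ and then move to $R_0$. Let $\pi$ be a consistent play from $R_0$.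

\medskip\noindent\emph{Case 1: infinitely many challenges.} Let the $r$-th challenge enter $C_j$ at time $p_r$, where $j$ depends on $r$. Then $x_j>0$ at time $p_r$, because the challenge edge is neutral. Let $a_1=0$, and for $r\ge2$ let $a_r$ be the time at which $R_0$ is entered from $A$ after the $(r-1)$-th challenge, so $p_{r-1}<a_r<p_r$. All excesses are $0$ at time $a_r$. The $r$ edges taken at times $p_r,\dots,p_r+r-1$ are loops at $C_j$ and have weight $0$ in dimension $x_j$. By Lemma~\ref{lem:excess}(b) there is a position $i_r\ge a_r$ that is not $r$-good. Since $a_r>p_{r-1}\to\infty$, criterion \eqref{eq:crit} gives $\pi\notin\mathrm{BndWMP}$.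

\medskip\noindent\emph{Case 2: finitely many challenges.} After each challenge $\mathcal P_2$ leaves $C_j$ and $A$ in finitely many steps, so there is a time $a$ from which the states $C_j$ and $A$ are not visited. From time $a$ on, every visit to $Z_{j,q'}$ or $V_j$ happens with $x_j=0$, and every edge taken is neutral or a transfer. Suppose $\pi\in\mathrm{BndWMP}$. By Lemma~\ref{lem:excess}(c) all excesses are bounded, hence so is $T$. By \eqref{eq:total}, $T$ does not decrease after time $a$ and increases at each truncation. So there is a time $b\ge a$ after which no edge is truncated. Both cheats are now excluded, and we draw two consequences for the times after $b$.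

\emph{The play follows $M$.} Call the states in $Q\setminus\{q_h\}$ and the states $Z_{j,q'}$ the \emph{machine part}. Suppose $\pi$ is at $q\in Q\setminus\{q_h\}$ with excesses $x$. If the instruction is $\mathrm{inc}(j,q')$, the play moves to $q'$ and $x_j$ is incremented. If it is $\mathrm{dec}(j,q',q'')$ and the play moves to $q''$, then $x_j\ge1$ because the transfer is not truncated, and $x_j$ is decremented. If the play moves to $Z_{j,q'}$, then $x_j=0$, and the play continues to $q'$ with $x$ unchanged. In each case the next pair of a state of $Q$ and the vector $x$ is the successor of the configuration $(q,x)$ in $M$.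

\emph{The play keeps moving.} A stay at $R_0$ is finite, because each loop lowers $y$ by $1$ without truncation, and a stay at $R_j$ is finite because each loop lowers $x_j$ by $1$ without truncation. If $\pi$ stayed in the machine part forever, it would trace an infinite run of $M$ from some configuration, with bounded counters. This contradicts (U), which is used here only; the configuration may have been produced by cheats before time $b$, so nothing is known about its reachability.

Without the states $C_j$ and $A$, the only way through $G_M$ is $R_0,\dots,R_n$, then $V_1,\dots,V_n$, then the machine part, entered at $q_0$ and left to $q_h$, then $R_0$ again. Hence $\pi$ passes through $V_1,\dots,V_n,q_0$ at consecutive times after $b$. We have $x_j=0$ at $V_j$, and the edges of this passage are neutral, so $q_0$ is entered with $x=0$. From there $\pi$ follows the run of $M$ from $(q_0,0)$ until it leaves the machine part at $q_h$. So $M$ halts, a contradiction. Hence $\pi\notin\mathrm{BndWMP}$, and Proposition~\ref{prop:main}(b) is proved.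

\section{Machines whose infinite runs are unbounded}\label{sec:machines}

It remains to impose (U) without changing whether the machine halts. With one more counter this is immediate. Given a $2$-counter machine $M'$, add for each state $q\ne q_h$ a copy $\hat q$, put the instruction $\mathrm{inc}(3,\hat q)$ at $q$, and the original instruction of $q$ at $\hat q$. The new machine halts if and only if $M'$ does. Its third counter, a clock, is never decremented and is incremented at every second step of any infinite run, so (U) holds. With $n=3$, Proposition~\ref{prop:main} already gives undecidability for $k=4$. To save a dimension we store the two counters and the clock in the exponents of a single number, and use a second counter as scratch space.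

\begin{lemma}\label{lem:two}
From a $2$-counter machine $M'$ one can compute a $2$-counter machine $M$ with property \textup{(U)} that halts if and only if $M'$ halts.
\end{lemma}

\begin{proof}
The counter values $(\alpha,\beta)$ of $M'$ after $s$ steps are represented by $c_1=2^\alpha3^\beta5^s$ and $c_2=0$. We attach the prime $\rho=2$ to the first counter of $M'$ and $\rho=3$ to the second.

For $\{i,i'\}=\{1,2\}$ and $m\ge0$, let $\mathrm{move}_{i\to i'}(m)$ be the following cycle of states: a state $p$ whose instruction tests $c_i$, exits if $c_i=0$, and otherwise decrements $c_i$ and returns to $p$ through a chain of $m$ increments of $c_{i'}$. Started at $p$, it replaces $(c_i,c_{i'})$ by $(0,c_{i'}+mc_i)$.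

For each state $q$ of $M'$ the machine $M$ has a state $\mathrm{start}_q$. The halting state of $M$ is $\mathrm{start}_{q'_h}$, and its initial state is a new state with instruction $\mathrm{inc}(1,\mathrm{start}_{q'_0})$, where $q'_0,q'_h$ are the initial and halting states of $M'$. For $q\ne q'_h$, the state $\mathrm{start}_q$ begins a \emph{block} of new states that acts as follows.
\begin{enumerate}
\item Execute $\mathrm{move}_{2\to1}(0)$, which clears $c_2$. Then test $c_1$ by a dec instruction: halt if $c_1=0$, and otherwise restore it by an increment. Let $v\ge1$ be the value of $c_1$.
\item If $q$ increments the counter with prime $\rho$ and goes to $q'$: execute $\mathrm{move}_{1\to2}(5\rho)$, then $\mathrm{move}_{2\to1}(1)$, and go to $\mathrm{start}_{q'}$. Now $c_1=5\rho v$.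
\item If $q$ tests the counter with prime $\rho$, going to $q'$ on zero and to $q''$ otherwise: divide $v$ by $\rho$ in a cycle of states $d_0,\dots,d_\rho$, with instructions $\mathrm{dec}(1,e_r,d_{r+1})$ at $d_r$ for $0\le r<\rho$ and $\mathrm{inc}(2,d_0)$ at $d_\rho$. The cycle is left to $e_r$ with $c_1=0$ and $v=\rho c_2+r$. From $e_0$ execute $\mathrm{move}_{2\to1}(5)$ and go to $\mathrm{start}_{q''}$; now $c_1=5v/\rho$. From $e_r$ with $r\ge1$ execute $\mathrm{move}_{2\to1}(5\rho)$, then $5r$ increments of $c_1$, and go to $\mathrm{start}_{q'}$; now $c_1=5v$.
\end{enumerate}
In all cases the block ends with $c_2=0$.

The run of $M$ from its initial configuration reaches $\mathrm{start}_{q'_0}$ with $c_1=1=2^03^05^0$ and $c_2=0$. If a block is started with $c_1=v=2^\alpha3^\beta5^s$, then $v\ge1$, so step 1 does not halt; $\rho$ divides $v$ exactly when the counter of $M'$ with prime $\rho$ is positive; and the values $5\rho v$, $5v/\rho$, $5v$ represent the counters of $M'$ after its next step. So $M$ halts if and only if $M'$ does.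

For (U), take an infinite run of $M$ from any configuration. Every cycle of states inside a block is a move cycle or the division cycle, and each traversal of such a cycle decrements a counter that the cycle never increments. So each cycle is left after finitely many steps, and the run cannot return to it without leaving the block. The initial state has no incoming instruction. Hence the run passes through block starts infinitely often. If $c_1=v$ at a block start, then $v\ge1$ because the run does not halt in step 1, and at the next block start $c_1\in\{10v,15v,\frac52v,\frac53v,5v\}$, so $c_1>v$. Thus $c_1$ is unbounded.
\end{proof}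

Step 1 matters only for unreachable configurations: without the test, the value $v=0$ would be preserved by every block and could give a bounded infinite run. The clock factor is $5$ because it must exceed $\rho$, so that a decrement of $M'$ also increases $v$, and must not disturb divisibility by $2$ and $3$.

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Given $M'$, compute $M$ by Lemma~\ref{lem:two} and take $G_M$, which has $k=3$, with $s_0=R_0$. Parts (a) and (b) follow from Proposition~\ref{prop:main}, since $\mathcal P_1$ cannot win an objective that $\mathcal P_2$ defeats. Each of the four winning conditions in the theorem is implied by ``$\mathcal P_1$ wins $\mathrm{DirFix}(K)$ for some $K$'' and implies ``$\mathcal P_1$ wins $\mathrm{BndWMP}$''. So each holds for $(G_M,R_0)$ if and only if $M'$ halts, and is undecidable. For $k>3$, add dimensions in which all weights are $0$; their windows close in one step, so no objective changes.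
\end{proof}

\section{Determinacy, a uniform bound, and $\Sigma^0_1$-completeness}\label{sec:upper}

In $\mathrm{BndWMP}$ the bound is chosen after the play, so a priori $\mathcal P_1$ could win without any bound that serves all plays. Theorem~\ref{thm:upper} excludes this. The idea is that if $\mathcal P_2$ defeats every $\mathrm{FixWMP}(\ell)$, he can do so for $\ell,\ell+1,\ell+2,\dots$ in turn within a single play, provided that he never enters a state from which this is no longer possible.

We first treat a fixed $\ell$. A \emph{co-B\"uchi game} is a finite game graph without weights, with a set $B$ of bad vertices; the objective of $\mathcal P_1$ is to visit $B$ only finitely often. We use the standard fact that from every vertex either $\mathcal P_1$ wins or $\mathcal P_2$ defeats this objective, with a \emph{memoryless} strategy, whose choice depends on the current vertex only. The winner is computable: $\mathcal P_1$ wins from $v$ if and only if one of her finitely many memoryless strategies leaves a graph in which no cycle through $B$ is reachable from $v$.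

\begin{lemma}\label{lem:fixed}
For every game $G$, state $s$ and $\ell\ge1$, either $\mathcal P_1$ wins $\mathrm{FixWMP}(\ell)$ from $s$ with finite memory, or $\mathcal P_2$ defeats $\mathrm{FixWMP}(\ell)$ from $s$. Which case holds is computable from $(G,s,\ell)$.
\end{lemma}

\begin{proof}
Consider the finite graph whose vertices are pairs $(s',h)$ of a state $s'$, which determines the owner, and a sequence $h$ of at most $\ell$ edges. An edge $e=(s',s'')$ of $G$ leads from $(s',h)$ to $(s'',h')$, where $h'$ consists of the last at most $\ell$ edges of $he$. Prefixes of plays of $G$ from $s$ correspond bijectively to paths from the vertex $(s,\text{empty})$, so strategies correspond as well, and a memoryless strategy in the new graph is a finite-memory strategy in $G$ with memory $h$. Call $(s',h)$ bad if $h$ has exactly $\ell$ edges and, in some dimension, all $\ell$ nonempty prefix sums of the weights in $h$ are negative. At time $i+\ell$ the memory holds the edges taken at times $i,\dots,i+\ell-1$, so position $i$ fails to be $\ell$-good if and only if the vertex at time $i+\ell$ is bad. Thus a play is in $\mathrm{FixWMP}(\ell)$ if and only if bad vertices are visited finitely often, and the facts on co-B\"uchi games apply.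
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $W_\ell$ be the set of states from which $\mathcal P_1$ wins $\mathrm{FixWMP}(\ell)$. Since $\mathrm{FixWMP}(\ell)\subseteq\mathrm{FixWMP}(\ell+1)$, we have $W_1\subseteq W_2\subseteq\cdots\subseteq S$, and as $S$ is finite there is $\ell^*$ with $W_\ell=W_{\ell^*}=:W$ for all $\ell\ge\ell^*$. From states in $W$, $\mathcal P_1$ wins $\mathrm{FixWMP}(\ell^*)\subseteq\mathrm{BndWMP}$ with finite memory by Lemma~\ref{lem:fixed}. We show that $\mathcal P_2$ defeats $\mathrm{BndWMP}$ from every state outside $W$.

For $\ell\ge\ell^*$ and $s\notin W=W_\ell$, Lemma~\ref{lem:fixed} gives a strategy $\sigma_{\ell,s}$ that defeats $\mathrm{FixWMP}(\ell)$ from $s$. No play from $s$ consistent with $\sigma_{\ell,s}$ visits $W$. Otherwise take a consistent prefix that ends in $s'\in W_\ell$, and extend it by letting $\mathcal P_2$ continue with $\sigma_{\ell,s}$ while $\mathcal P_1$ plays a strategy winning $\mathrm{FixWMP}(\ell)$ from $s'$ on the part of the history that starts at $s'$. In the resulting play all but finitely many positions are $\ell$-good, and it is consistent with $\sigma_{\ell,s}$, a contradiction.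

From $s_0\notin W$, $\mathcal P_2$ plays in phases $\ell=\ell^*,\ell^*+1,\dots$. Phase $\ell$ begins at a time $t_\ell$ in a state $s\notin W$, with $t_{\ell^*}=0$. In it he plays $\sigma_{\ell,s}$ on the part of the history that starts at time $t_\ell$, and the phase ends at the first time $t_{\ell+1}$ for which the position $i_\ell=t_{\ell+1}-\ell$ satisfies $i_\ell\ge t_\ell$ and is not $\ell$-good; this can be read off the history. The phase does end, for otherwise the play from time $t_\ell$ on would be consistent with $\sigma_{\ell,s}$ and lie in $\mathrm{DirFix}(\ell)\subseteq\mathrm{FixWMP}(\ell)$. The state at time $t_{\ell+1}$ is outside $W$ by the previous paragraph, so phase $\ell+1$ can begin; here we use that $W_{\ell+1}=W_\ell$. Since $i_\ell\ge t_\ell\to\infty$, criterion \eqref{eq:crit} shows that the play is not in $\mathrm{BndWMP}$.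

Hence the game is determined, and $\mathcal P_1$ wins $\mathrm{BndWMP}$ from $s_0$ if and only if $s_0\in W_\ell$ for some $\ell$. The algorithm that tests $s_0\in W_\ell$ for $\ell=1,2,\dots$ by Lemma~\ref{lem:fixed} halts exactly on the positive instances, so the problem is $\Sigma^0_1$. The map from $M'$ to the game of Theorem~\ref{thm:undec}, padded to dimension $k\ge3$, is a many-one reduction from a $\Sigma^0_1$-complete set, which gives completeness. Finally, if a computable $f$ satisfied $s_0\in W_{f(G,s_0)}$ for all positive instances $(G,s_0)$, then testing $s_0\in W_{f(G,s_0)}$ would decide the problem, contrary to Theorem~\ref{thm:undec}.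
\end{proof}

\section{One-player games}\label{sec:oneplayer}

The reduction uses both players: $\mathcal P_1$ resolves the zero tests and $\mathcal P_2$ polices them. We prove Theorem~\ref{thm:one}, which says that neither can be removed.

\subsection*{The case $S_2=\emptyset$}
Here $\mathcal P_1$ chooses the play, so she wins if and only if some play from $s_0$ is in $\mathrm{BndWMP}$. Nobody can force her to stall, and depth alone decides.

\begin{lemma}\label{lem:walk}
Some play from $s_0$ is in $\mathrm{BndWMP}$ if and only if there is a nonempty closed walk, reachable from $s_0$, whose total weight is nonnegative in every dimension.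
\end{lemma}

\begin{proof}
Given such a walk of length $p$, go to it and repeat it forever. In the periodic part any $p$ consecutive edges are a cyclic shift of the walk, so their total weight is nonnegative in every dimension, and the play is in $\mathrm{FixWMP}(p)$. Conversely, let $\pi\in\mathrm{BndWMP}$. By Lemma~\ref{lem:excess}(c) the pair of the state and the vector of the $k$ excesses takes finitely many values, so it is the same at two times $i<j$. In each dimension $\Sigma_j-\Sigma_i=(H_j-D_j)-(H_i-D_i)=H_j-H_i\ge0$, so $s_i\ldots s_j$ is the required walk.
\end{proof}

The condition of Lemma~\ref{lem:walk} is decidable. Consider the finitely many nonempty edge sets $F\subseteq E$ that form a strongly connected subgraph reachable from $s_0$, and for each the system in unknowns $f(e)$, $e\in F$: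
\[
f(e)\ge1,\qquad \sum_{e\in F\text{ enters }s}f(e)=\sum_{e\in F\text{ leaves }s}f(e)\ \ (s\in S),\qquad \sum_{e\in F}f(e)\,w(e)\ge0 .
\]
Whether it has a rational solution is decided by linear programming. If a closed walk as in the lemma exists, let $F$ be its set of edges and $f(e)$ the number of times it uses $e$; this solves the system. Conversely, a rational solution multiplied by a common denominator is an integer solution. Taking $f(e)$ copies of each $e\in F$ gives a connected directed multigraph in which in-degree equals out-degree at every vertex. Such a multigraph has an Euler tour, a closed walk that uses every copy exactly once, and its total weight is $\sum_e f(e)w(e)\ge0$.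

\subsection*{The case $S_1=\emptyset$}
Here $\mathcal P_1$ wins if and only if all plays from $s_0$ are in $\mathrm{BndWMP}$. For $1\le t\le k$ let $G_t$ be the one-dimensional game with the same graph and weight $w_t$. A play is in $\mathrm{BndWMP}$ for $G$ if and only if it is in $\mathrm{BndWMP}$ for every $G_t$. One direction holds by definition. For the other, if in $G_t$ all positions from $i_t$ on are $\ell_t$-good, then in $G$ all positions from $\max_ti_t$ on are $(\max_t\ell_t)$-good. Since ``for all plays'' commutes with ``for all $t$'', $\mathcal P_1$ wins in $G$ if and only if she wins in each of $G_1,\dots,G_k$, and this is decidable because the case $k=1$ is \cite{CDRR15}. This completes the proof of Theorem~\ref{thm:one}.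

The decomposition into dimensions fails as soon as $\mathcal P_1$ has a choice: if she chooses once between a state whose only edge is a self-loop of weight $(0,-1)$ and a state whose only edge is a self-loop of weight $(-1,0)$, she wins in $G_1$ and in $G_2$ but not in $G$.

\begin{thebibliography}{9}

\bibitem{CDRR15}
Chatterjee, Doyen, Randour, Raskin,
\emph{Looking at mean-payoff and total-payoff through windows},
Inf.\ \& Comput.\ 242, 2015.

\bibitem{Windows}
\emph{Looking at Mean-Payoff and Total-Payoff through Windows},
\texttt{https://\allowbreak docnum.umons.ac.be/\allowbreak Access/\allowbreak WebOpenAccess/\allowbreak GetDocument.aspx?\allowbreak GuidTicket=\allowbreak 793c8ac5-\allowbreak d6ac-\allowbreak 4502-\allowbreak ad80-\allowbreak 9bcf29838204\allowbreak\&Filename=\allowbreak CASSTING2013.pdf}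

\bibitem{Minsky}
Minsky, 1967.

\end{thebibliography}
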